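# Degree of ambiguity 2, yet not a finite union of unambiguous languages

## 1. The languages $D_d$, where the first run has a twin

Fix $d\ge 2$ and letters $e_0,\dots,e_d$. Consider words $e_0^{x_0}e_1^{x_1}\cdots e_d^{x_d}$ in which the first run is as long as at least one of the later runs:
$$D_d=\bigcup_{\tau=1}^dD_{d,\tau},\qquad D_{d,\tau}=\{e_0^{x_0}e_1^{x_1}\cdots e_d^{x_d}:x_0,\dots,x_d\ge1,\ x_0=x_\tau\}.$$
A grammar for $D_d$ can guess $\tau$ and then match run $0$ with run $\tau$. A word with several twins gets several derivation trees. We first prove that no grammar for $D_d$ does better, and that the number of guesses cannot be lowered either.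

### Degree, cover number, runs, chains

All grammars are context-free. A derivation tree is rooted at the start symbol; the *yield* of a node is the factor of the word (as an occurrence, with its position) that is produced below it.

**Definition.** The *ambiguity* of a word $w$ with respect to a grammar $G$ is the number of different derivation trees for $w$ in $G$. The *degree of ambiguity* of $G$ is the least upper bound, possibly infinite, of the ambiguities of the words generated by $G$. The grammar $G$ is *unambiguous* if no word has two different derivation trees; a language is *unambiguous* if some unambiguous grammar generates it. A language has *finite ambiguity* if some grammar of finite degree generates it.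

These are properties of grammars first, and of languages only through the best grammar. The grammar $Z\to ZZ\mid a$ has infinite degree, because $a^n$ has at least $n-1$ trees, one or more for each length of the left part at the root. Its language $a^+$ is nevertheless unambiguous, by $Z\to aZ\mid a$.

**Definition.** For a nonempty context-free language $X$, let $\deg X$ be the least degree of ambiguity of a grammar for $X$, and let $\operatorname{cov}X\in\mathbb N\cup\{\infty\}$ be the least number of unambiguous context-free languages whose union is $X$.

For example, $D_{d,\tau}$ is unambiguous, by the grammar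
$$Z\to A\,E_{\tau+1}\cdots E_d,\qquad A\to e_0Ae_\tau\mid e_0E_1\cdots E_{\tau-1}e_\tau,\qquad E_r\to e_rE_r\mid e_r ,$$
since the run lengths determine the whole tree. Hence $\operatorname{cov}D_d\le d$. In general
$$\deg X\le\operatorname{cov}X. \tag{1}$$
Indeed, if $X$ is a union of $k$ unambiguous languages, rename the nonterminals of their grammars apart and add a new start symbol that leads to each of the $k$ old ones. Each word then has at most one tree per old grammar, so at most $k$ trees.

**Definition.** A *run* of a word is a maximal block of equal letters, taken with its position. Thus $aabaa$ has three runs, of lengths $2,1,2$. A word with exactly $k$ runs has exactly $k-1$ pairs of adjacent different letters.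

**Definition.** Let $T$ be a derivation tree of $w=\mathsf{u}\mathsf v^{m+1}\mathsf x\mathsf y^{m+1}\mathsf z$ with $m\ge1$. A *chain* in $T$ with parameters $(\mathsf v,\mathsf y,m)$ is a sequence of nodes $\nu_0,\nu_1,\dots,\nu_{m+1}$, each a proper descendant of the preceding one, such that the yield of $\nu_r$ is the occurrence $\mathsf v^{m+1-r}\mathsf x\mathsf y^{m+1-r}$ in the middle of $w$.

For example, take $Z\to aZb\mid ab$ and the word $a^4b^4$. The four $Z$-nodes form a chain with $\mathsf v=a$, $\mathsf y=b$, $\mathsf x=ab$, $m=2$.

### Ogden's lemma and what it leaves in the tree

**Fact 1 (Ogden's lemma, tree form).** For every grammar $G$ there is $N\ge1$ such that the following holds. Let $T$ be a derivation tree of a word $w$ in which at least $N$ positions are marked. Then $T$ has a node $\nu$ and a proper descendant $\mu$ of $\nu$ with the same nonterminal label such that, writing $w=\mathsf{uvxyz}$ with $\mathsf{vxy}$ the yield of $\nu$ and $\mathsf x$ the yield of $\mu$: $\mathsf x$ contains a marked position, $\mathsf{vy}$ contains a marked position, and $\mathsf{vxy}$ contains at most $N$ marked positions. Every larger number also serves as $N$.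

*Proof.* Let $r\ge2$ bound the lengths of right-hand sides, let $h$ be the number of nonterminals, and put $N=r^{h+1}$. Walk down from the root, always to a child with the most marked leaves below it, until a marked leaf is reached. Call a node of this path a branch node if at least two of its children have marked leaves at or below them. Along the path, the number of marked leaves below the current node stays constant except when we leave a branch node, and there it drops by a factor of at most $r$. It starts at $N=r^{h+1}$ or more and ends at $1$, so the path has at least $h+1$ branch nodes. Among the last $h+1$ of them, two have the same label; let $\nu$ be the upper one and $\mu$ the lower one.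

The path continues through $\mu$ to a marked leaf, so $\mathsf x$ contains a mark. Since $\nu$ is a branch node, some child of $\nu$ off the path has a marked leaf, and this leaf is not below $\mu$; so $\mathsf{vy}$ contains a mark. From $\nu$ on, inclusive, the path has at most $h+1$ branch nodes, so at most $r^{h+1}=N$ marks lie below $\nu$. If $N'\ge N$ and at least $N'$ positions are marked, the same nodes work, with at most $N\le N'$ marks in $\mathsf{vxy}$. $\square$

**Pumping.** In the situation of Fact 1, repeat the segment of $T$ between $\nu$ and $\mu$ so that it occurs $m+1$ times. This is allowed because $\nu$ and $\mu$ have the same label. The result is a derivation tree of $\mathsf{uv}^{m+1}\mathsf{xy}^{m+1}\mathsf z$, and the tops of the $m+1$ copies together with the final copy of $\mu$ form a chain with parameters $(\mathsf v,\mathsf y,m)$ when $m\ge1$. So pumping not only says that a word is in the language; it tells us something about one of its trees.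

The next two lemmas carry the arguments for $D_d$ and, later, for the main example.

**Lemma 1 (pumping respects runs).** Suppose that for some $k$ all words $\mathsf{uv}^m\mathsf{xy}^m\mathsf z$, $m\ge1$, have exactly $k$ runs. Then $\mathsf v$ and $\mathsf y$ each lie within a single run of $\mathsf{uvxyz}$. If $w\in\mathbb Z^k$ is the vector of run lengths of $\mathsf{uvxyz}$, then that of $\mathsf{uv}^m\mathsf{xy}^m\mathsf z$ is $w+(m-1)\delta$, where $\delta\ge0$ has at most two nonzero coordinates: $|\mathsf v|$ and $|\mathsf y|$ are added at the runs in which $\mathsf v$ and $\mathsf y$ lie.

*Proof.* If $\mathsf v$ contained two different letters, it would contain two adjacent different letters. Then $\mathsf v^k$, and with it $\mathsf{uv}^k\mathsf{xy}^k\mathsf z$, would have at least $k$ pairs of adjacent different letters, but a word with $k$ runs has only $k-1$. The same holds for $\mathsf y$. So each of $\mathsf v,\mathsf y$ is a power of one letter inside one run, and repeating it only lengthens that run. $\square$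

**Lemma 2 (two chains starting in one run).** Let $T$ be a derivation tree of a word $w$, and let $A,B,C$ be three different runs of $w$, in this order from left to right. Suppose $T$ contains

- a chain $\nu_0,\dots,\nu_{m+1}$ with parameters $(\mathsf v,\mathsf y,m)$, where all copies of the nonempty word $\mathsf v$ lie in $A$ and all copies of the nonempty word $\mathsf y$ lie in $C$;
- a chain $\nu'_0,\dots,\nu'_{m'+1}$ with parameters $(\mathsf v',\mathsf y',m')$, where all copies of the nonempty word $\mathsf v'$ lie in $A$ and all copies of the nonempty word $\mathsf y'$ lie in $B$.

Then $|A|>m|\mathsf v|+m'|\mathsf v'|$.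

*Proof.* The yield of $\nu_m$ is $\mathsf{vxy}$. It begins in $A$ and ends in $C$, so it contains the last position of $A$ and a position of $C$. The yield of $\nu_0'$ begins in $A$ and ends in $B$, so it contains the last position of $A$ and no position of $C$. Both nodes lie on the path from the root to the last leaf of $A$, so one is an ancestor of the other or they are equal. An ancestor's yield contains its descendant's yield. Since only the yield of $\nu_m$ meets $C$, the node $\nu_0'$ is a proper descendant of $\nu_m$.

Now count positions of $A$. The $m$ outer copies of $\mathsf v$ lie in the yield of $\nu_0$ but outside the yield of $\nu_m$; these are $m|\mathsf v|$ positions. All $m'+1$ copies of $\mathsf v'$ lie in the yield of $\nu'_0$, hence inside the yield of $\nu_m$; these are $(m'+1)|\mathsf v'|>m'|\mathsf v'|$ further positions. $\square$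

In words: two long chains that start in the same run and end in different runs must be stacked one above the other, and the run must have room for both.

### Both numbers equal $d$

**Proposition 1.** For $d\ge2$ we have $\deg D_d=\operatorname{cov}D_d=d$. In fact every grammar for $D_d$ gives some word at least $d$ derivation trees.

*Proof.* We know $\deg D_d\le\operatorname{cov}D_d\le d$. Let $G$ be any grammar for $D_d$, with constant $N$ from Fact 1.

**Step 1: a test word that betrays its twin.** The purpose is to start from a word where pumping has only one way to go. For $1\le\tau\le d$ let $u_\tau$ have $x_0=x_\tau=N$ and all other $x_r=N+N!$. Its only twin is run $\tau$. Take any derivation tree of $u_\tau$, mark the $N$ letters $e_0$, and apply Fact 1. All pumped words are in $D_d$ and so have $d+1$ runs. By Lemma 1 the pumped vectors are $u_\tau+(m-1)\delta$ with $\delta\ge0$ having at most two nonzero coordinates, and $\delta_0>0$ because $\mathsf{vy}$ contains a mark. There are infinitely many $m$ and only $d$ equations $x_0=x_{\tau'}$, so one $\tau'$ serves for two values of $m$. The equation is linear, so the difference of the two vectors, hence $\delta$, satisfies it, and then so does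 $u_\tau$. Therefore $\tau'=\tau$. So $\delta$ has equal entries $g>0$ at the coordinates $0$ and $\tau$ and zeros elsewhere, which means $\mathsf v=e_0^{g}$ and $\mathsf y=e_\tau^{g}$. As $\mathsf{vxy}$ contains at most $N$ marks, $g\le N$.

**Step 2: all test words are pumped to one word.** Since $g$ divides $N!$, put $m_\tau=N!/g$ and $g_\tau=g$. With $m_\tau+1$ copies of the segment we obtain a derivation tree $T_\tau$ of the word $w$ with all $x_r=N+N!$. This $w$ does not depend on $\tau$. The tree $T_\tau$ contains a chain with parameters $(e_0^{g_\tau},e_\tau^{g_\tau},m_\tau)$, where $g_\tau m_\tau=N!$.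

**Step 3: the trees $T_1,\dots,T_d$ are different.** Suppose $T_\tau=T_{\tau'}$ with $\tau<\tau'$. Apply Lemma 2 with $A,B,C$ the runs of $e_0,e_\tau,e_{\tau'}$ in $w$. It gives $N+N!>N!+N!$, that is, $N>N!$, which is false for every $N\ge1$. So $w$ has at least $d$ trees in $G$. $\square$

## 2. Degree against number of pieces: three theorems

For $D_d$ the degree and the number of unambiguous pieces agree. The question, from "Ambiguity Functions of Context-Free Grammars and Languages" (https://elib.uni-stuttgart.de/bitstream/11682/2567/1/dissWich.pdf), asks how far this goes in general.

**Question.** Is each context-free language with finite ambiguity a finite union of unambiguous context-free languages?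

A language is *bounded* if it is a subset of $w_1^*w_2^*\cdots w_m^*$ for some words $w_1,\dots,w_m$. For instance $D_d\subseteq e_0^*\cdots e_d^*$ is bounded. For bounded languages the answer is positive: every bounded context-free language with finite degree of ambiguity is a finite union of unambiguous context-free languages. We quote this known result without proof and use it only for the parenthetical remark in Theorem 3.

What has to change when we leave $D_d$? There, the lower bound for $\operatorname{cov}$ came from the lower bound for $\deg$: all $d$ test words were pumped to the same word $w$, and $w$ collected $d$ trees. For a negative answer the degree must stay fixed while the number of pieces grows. Suppose a language is split into fewer than $n$ unambiguous pieces and we have $n$ test words $u_1,\dots,u_n$. Two of them, $u_i$ and $u_j$, lie in the same piece. It suffices that these two can be pumped to a common word $w$ with two different trees, where $w$ may depend on $i$ and $j$. So we want collisions for every *pair* of indices, and no word on which *three* indices collide.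

For $p,q$ ranging over integers $\ge 1$, put
$$P=\{a^{3p}b^{p+q}c^{3q}\},\qquad Q=\{a^{p+q}b^{3p}c^{3q}\},\qquad S=\{a^{3p}b^{3q}c^{p+q}\},\qquad L=P^*\,S\,Q^* .$$

**Theorem 1.** $L$ is generated by a context-free grammar of degree of ambiguity 2, and $L$ is not a finite union of unambiguous context-free languages.

So the answer to the question is no.

**Theorem 2.** For $n\ge 2$ let $R_n=(a^+b^+c^+)^n$ and $L_n=L\cap R_n$. The bounded language $L_n$ has a grammar of degree $2$, is a union of $n$ unambiguous context-free languages, and is not a union of $n-1$ of them.

**Theorem 3 (classification).** The pairs $(\deg X,\operatorname{cov}X)$ with $\deg X<\infty$, for nonempty context-free languages $X$, are exactly $(1,1)$ and all $(d,u)$ with $2\le d\le u\le\infty$. All pairs with $u<\infty$ are realized by bounded languages. (By the quoted known result, pairs with $u=\infty$ are not.)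

We shall also need the following textbook fact, in a form that keeps track of the number of trees.

**Fact 2 (intersection with regular sets).** If $G$ has degree of ambiguity $\le k$ and $R$ is regular, then $L(G)\cap R$ has a grammar of degree $\le k$. In particular, unambiguous languages are closed under intersection with regular sets.

*Proof.* Take a complete deterministic automaton for $R$ with transition function $\delta$ and initial state $q_0$. The new nonterminals are $[q,A,q']$ with states $q,q'$ and $A$ a nonterminal of $G$. For each rule $A\to X_1\cdots X_k$ of $G$ and all states $r_0,\dots,r_k$ with $r_j=\delta(r_{j-1},X_j)$ whenever $X_j$ is a terminal, take the rule $[r_0,A,r_k]\to Y_1\cdots Y_k$, where $Y_j=X_j$ for terminals and $Y_j=[r_{j-1},X_j,r_j]$ for nonterminals. Add a new start symbol with rules to $[q_0,Z,f]$ for all final $f$, where $Z$ is the start symbol of $G$.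

By induction on the tree, $[q,A,q']$ can only produce words that take the automaton from $q$ to $q'$. Hence in a tree of the new grammar for $w$, a node whose yield occupies the positions $\alpha+1,\dots,\beta$ of $w$ must carry the states reached from $q_0$ after $\alpha$ and after $\beta$ letters of $w$. Conversely, for $w\in R$, annotating every node of a tree of $G$ for $w$ in this way gives a tree of the new grammar. So deleting the states and the new root is a bijection from the trees of $w\in R$ in the new grammar to the trees of $w$ in $G$, and words outside $R$ are not generated. $\square$

## 3. Three planes that meet in pairs but not all together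

Write the word $a^xb^yc^z$ as the vector $(x,y,z)$. Then $P,Q,S$ lie, respectively, in the planes
$$E_P:\ 3y=x+z,\qquad E_Q:\ 3x=y+z,\qquad E_S:\ 3z=x+y. \tag{2}$$
Solving the equations in pairs gives three lines:
$$E_P\cap E_S=\mathbb Q\,(2,1,1),\qquad E_P\cap E_Q=\mathbb Q\,(1,1,2),\qquad E_Q\cap E_S=\mathbb Q\,(1,2,1). \tag{3}$$
For the first: subtracting $3z=x+y$ from $3y=x+z$ gives $3(y-z)=z-y$, so $y=z$ and $x=2y$. The others follow in the same way. Adding all three equations gives $3(x+y+z)=2(x+y+z)$, so
$$\text{no vector with positive entries lies in } E_P\cap E_Q\cap E_S. \tag{4}$$

The lines (3) carry actual words of the languages. The block $a^6b^3c^3$ is in $P$ ($p=2,q=1$) and in $S$ ($p=2,q=1$). The block $a^3b^3c^6$ is in $P$ and in $Q$ (both with $p=1,q=2$). The block $a^3b^6c^3$ is in $S$ ($p=1,q=2$) and in $Q$ ($p=2,q=1$).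

*Why the coefficient $3$?* Put $2$ in place of $3$ everywhere. Then $a^2b^2c^2$ belongs to all three of $\{a^{2p}b^{p+q}c^{2q}\}$, $\{a^{p+q}b^{2p}c^{2q}\}$, $\{a^{2p}b^{2q}c^{p+q}\}$ (take $p=q=1$), and in the word $(a^2b^2c^2)^n$ each of the $n$ blocks can play the role of $S$, so the triple collisions are back. Put $1$ instead. Then $y=x+z$ and $z=x+y$ force $x=0$, so $P\cap S$ becomes empty and the pairwise collisions are lost.

### A grammar of degree 2 for $L$

Take the start symbol $Z$, nonterminals $\mathbf P,\mathbf Q,\mathbf S$ for $P,Q,S$, and
$$\begin{aligned}&Z\to U\mathbf S V,\quad U\to \mathbf PU\mid\varepsilon,\quad V\to \mathbf QV\mid\varepsilon,\\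
&\mathbf P\to P_1P_2,\quad P_1\to aaaP_1b\mid aaab,\quad P_2\to bP_2ccc\mid bccc,\\
&\mathbf Q\to a\mathbf Qccc\mid aQ_1ccc,\quad Q_1\to aQ_1bbb\mid abbb,\\
&\mathbf S\to aaa\mathbf Sc\mid aaaS_1c,\quad S_1\to bbbS_1c\mid bbbc.\end{aligned}$$

**Step 1: trees are indices.** In each of $P,Q,S$, two of the three run lengths are $3p$ and $3q$, so the word determines $p$ and $q$ and with them the tree below $\mathbf P$, $\mathbf Q$ or $\mathbf S$. All words of $P,Q,S$ lie in $a^+b^+c^+$, so a word of $L$ factors uniquely into blocks $B_1\cdots B_n$ with $B_l\in a^+b^+c^+$: the cuts are exactly the places where a $c$ is followed by an $a$. Hence the derivation trees of $w$ correspond bijectively to the indices $i$ with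
$$B_l\in P\ (l<i),\qquad B_i\in S,\qquad B_l\in Q\ (l>i). \tag{5}$$
Call such an $i$ *valid* for $w$.

**Step 2: at most two indices are valid.** If $i<j<k$ were all valid, then $B_j$ would lie in $Q$ (because of $i$), in $S$ (because of $j$) and in $P$ (because of $k$), contradicting (4).

**Step 3: two indices can be valid.** In $a^6b^3c^3\,a^3b^6c^3$ the index $1$ is valid (first block in $S$, second in $Q$) and so is the index $2$ (first block in $P$, second in $S$).

So this grammar has degree exactly 2, which is the first half of Theorem 1.

### Splitting $L_n$ by coloring the indices

The language $L_n$ consists of the words of $L$ with exactly $n$ blocks, so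
$$L_n=\bigcup_{i=1}^nP^{i-1}SQ^{n-i}. \tag{6}$$
Each term is unambiguous, by the rule $Z\to\mathbf P^{i-1}\mathbf S\mathbf Q^{n-i}$ and the rules for $\mathbf P,\mathbf Q,\mathbf S$ above. To save pieces, one would color the indices $1,\dots,n$ with fewer than $n$ colors and form, for each color, the union of the terms in (6) with that color. The natural grammar for such a piece has one start rule for each index of the color. It fails as soon as two indices $i<j$ share a color, because of the word with blocks
$$\begin{array}{c|c|c|c|c}l<i& l=i& i<l<j& l=j& l>j\\\hline (3,2,3)&(6,3,3)&(3,3,6)&(3,6,3)&(2,3,3)\end{array}$$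
Here $(3,2,3)\in P$ and $(2,3,3)\in Q$, and the three middle types lie in $P\cap S$, $P\cap Q$ and $S\cap Q$. So both $i$ and $j$ are valid, and the natural grammar gives this word two trees.

This disposes only of splittings that come from colorings, with their natural grammars. An arbitrary unambiguous piece $K_c\subseteq L_n$ carries no index and no color. To turn the computation into a proof we have to read an index off the trees of an unknown grammar. That is what pumping did for $D_d$, so we try the same here. There, *one* pumping led from $u_\tau$ to $w$. Here a pumping changes few run lengths, while $w$ has to differ from its starting word in several blocks, so one pumping does not suffice. We have to pump many times, and two points need care.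

- Each pumping must go in the intended direction. This is under control as long as the current word belongs to one index only; Lemma 3 makes this precise.
- The tree of the final word $w$ shows only the chain of the *last* pumping, since the earlier chains live in trees of earlier words. So both routes, from $u_i$ and from $u_j$, must end with a pumping in the same run.

## 4. $L_n$ is not a union of $n-1$ unambiguous languages

Let $n\ge2$ and suppose $L_n=K_1\cup\dots\cup K_{n-1}$, where $K_c$ is generated by an unambiguous grammar $G_c$. Let $N$ be a constant as in Fact 1, valid for all the $G_c$; the largest of their constants will do.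

### The subspaces $V_i$ and pure words

Every word of $R_n$ has exactly $3n$ runs. We identify it with the vector of its run lengths in $\mathbb Z_{>0}^{3n}$, grouped in $n$ blocks of three. For $1\le i\le n$ let $V_i\subset\mathbb Q^{3n}$ be the linear subspace of the vectors whose block $l$ lies in $E_P$ for $l<i$, in $E_S$ for $l=i$, and in $E_Q$ for $l>i$. By the uniqueness of the block factorization, $L_n\subseteq\bigcup_iV_i$.

**Definition.** A word of $L_n$ is *$i$-pure* if it lies in $V_i$ and in no $V_{i'}$ with $i'\ne i$.

For $n=2$, the word $(3,3,2)(2,3,3)$ is $1$-pure: it lies in $V_1$, and it is not in $V_2$ because $(3,3,2)\notin E_P$ ($9\ne5$). The word $(6,3,3)(3,6,3)$ lies in $V_1\cap V_2$ and is not pure.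

**Definition.** Relative to $i$, the following runs are *private*. Each has an associated vector $\delta^1$, which is the displayed vector placed in block $l$, with zeros in all other blocks.

| block | run | vector $\delta^1$ | run | vector $\delta^1$ |
|---|---|---|---|---|
| $l<i$ | $a$ | $(3,1,0)$ | $c$ | $(0,1,3)$ |
| $l=i$ | $a$ | $(3,0,1)$ | $b$ | $(0,3,1)$ |
| $l>i$ | $b$ | $(1,3,0)$ | $c$ | $(1,0,3)$ |

By (2), all these vectors lie in $V_i$. In the parametrizations of $P$, $S$, $Q$, the private runs are those of length $3p$ and $3q$, and adding $\delta^1$ raises $p$ by $1$ (left column) or $q$ by $1$ (right column). Note that the $a$-run of a block is private both when the block is in the role of $S$, where it is coupled with the $c$-run, and when it is in the role of $P$, where it is coupled with the $b$-run. The two routes will disagree exactly there.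

### One controlled step

**Lemma 3.** Let $w\in K_c$ be $i$-pure and let $\rho$ be a private run (relative to $i$) of $w$, in block $l$, of length $\ge N$, with vector $\delta^1$. Let $h$ be a positive multiple of $N!$. Then $w+h\delta^1\in K_c$. Moreover there are $d\ge1$ with $3d\le N$ and $m=h/d\in\mathbb N$ such that the derivation tree of $w+h\delta^1$ in $G_c$ contains a chain $\nu_0,\dots,\nu_{m+1}$ with parameters $(\mathsf v,\mathsf y,m)$. Here $\mathsf v$ and $\mathsf y$ lie in the two runs of block $l$ where $\delta^1\ne0$ (in this order), with lengths $d$ times the respective entries of $\delta^1$, and the middle factor $\mathsf x$ of the chain contains a letter of the run $\rho$.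

*Proof.* **Step 1: pumping gives a direction.** Mark the positions of $\rho$ and apply Fact 1 to the derivation tree of $w$ in $G_c$. All words $w_m=\mathsf{uv}^m\mathsf{xy}^m\mathsf z$ with $m\ge1$ lie in $K_c\subseteq L_n\subseteq R_n$, so they have $3n$ runs. By Lemma 1, $\mathsf v$ and $\mathsf y$ each lie in a single run, and $w_m$ has the vector $w+(m-1)\delta$, where $\delta\ge0$ has at most two nonzero coordinates. Since $\mathsf{vy}$ contains a marked position, $\delta_\rho>0$.

**Step 2: purity puts the direction into $V_i$.** All the vectors $w+(m-1)\delta$ lie in $\bigcup_jV_j$, so some $V_j$ contains two of them. Their difference is a nonzero multiple of $\delta$, so $\delta\in V_j$, and then $w\in V_j$. As $w$ is $i$-pure, $j=i$. Thus $\delta\in V_i$.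

**Step 3: the direction is a multiple of $\delta^1$.** In each equation of (2) all three coefficients are nonzero, so a vector of $E_P$, $E_Q$ or $E_S$ cannot have exactly one nonzero coordinate. Block $l$ of $\delta$ is nonzero because $\delta_\rho>0$. So $\delta$ has exactly two nonzero coordinates in block $l$, and vanishes elsewhere. The coordinates are nonnegative, and the six cases are as follows.

- $l<i$, equation $3y=x+z$. If $\rho=a$, then $x>0$, so $y>0$, hence $z=0$ and $x=3y$. If $\rho=c$, then $z>0$, so $y>0$, hence $x=0$ and $z=3y$.
- $l=i$, equation $3z=x+y$. If $\rho=a$, then $x>0$, so $z>0$, hence $y=0$ and $x=3z$. If $\rho=b$, then $y>0$, so $z>0$, hence $x=0$ and $y=3z$.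
- $l>i$, equation $3x=y+z$. If $\rho=b$, then $y>0$, so $x>0$, hence $z=0$ and $y=3x$. If $\rho=c$, then $z>0$, so $x>0$, hence $y=0$ and $z=3x$.

In every case $\delta=d\,\delta^1$ with an integer $d\ge1$. Since $\delta$ has two nonzero coordinates, $\mathsf v$ lies in the earlier and $\mathsf y$ in the later of the two runs, with the stated lengths.

**Step 4: adjusting the number of copies.** The entry of $\delta^1$ at $\rho$ is $3$, so one of $\mathsf v,\mathsf y$ consists of $3d$ marked letters. Since $\mathsf{vxy}$ contains at most $N$ marks, $3d\le N$. Hence $d$ divides $N!$, which divides $h$. Put $m=h/d$. With $m+1$ copies of the segment between $\nu$ and $\mu$ we get a tree of $G_c$ with yield vector $w+m\delta=w+h\delta^1$ and with the stated chain; $\mathsf x$ contains a letter of $\rho$ because it contains a mark. Since $G_c$ is unambiguous, this tree is *the* derivation tree of $w+h\delta^1$. $\square$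

We call the passage from $w$ to $w+h\delta^1$ a *$\rho$-step of size $h$*. It raises the parameter $p$ or $q$ that belongs to $\rho$ by $h$.

### The test words and the meeting word

Let $s=N!$, so that $3s\ge N$. For $1\le i\le n$ let $u_i$ be the word with blocks
$$(3s,2s,3s)\ (l<i),\qquad(3s,3s,2s)\ (l=i),\qquad(2s,3s,3s)\ (l>i).$$
These are the elements of $P,S,Q$ with $p=q=s$, so $u_i\in L_n$ and $u_i\in V_i$. There are $n$ words $u_1,\dots,u_n$ and $n-1$ languages, so there are $i<j$ with $u_i,u_j\in K_c$ for one and the same $c$. Fix these. Let $t=2s$, and let $w$ be the word with blocks
$$\begin{array}{c|c|c|c|c}l<i& l=i& i<l<j& l=j& l>j\\\hline (3s,2s,3s)&(6t,3t,3t)&(3t,3t,6t)&(3t,6t,3t)&(2s,3s,3s)\end{array} \tag{7}$$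
This is the shape found with the colorings: blocks $i$ through $j$ lie on the lines (3), and $w\in V_i\cap V_j$.

For $n=2$, $i=1$, $j=2$, the two routes are as follows, with all entries in units of $s$, so that $w=(12,6,6)(6,12,6)$. From $u_1$:
$$(3,3,2)(2,3,3)\to(3,3,2)(5,12,3)\to(3,3,2)(6,12,6)\to(3,6,3)(6,12,6)\to(12,6,6)(6,12,6).$$
From $u_2$:
$$(3,2,3)(3,3,2)\to(3,2,3)(6,3,3)\to(3,2,3)(6,12,6)\to(3,3,6)(6,12,6)\to(12,6,6)(6,12,6).$$
In both routes the last step lengthens the first $a$-run by $9$. In the first route it adds $(9,0,3)$ and in the second $(9,3,0)$.

**Claim 1 (route from $u_i$).** From $u_i$ one reaches $w$ by steps of Lemma 3 relative to $i$, all words being in $K_c$, the last step being an $a$-step in block $i$ of size $2t-s$.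

*Proof.* Relative to $i$, a block $l>i$ has the form $(p+q,3p,3q)$, and its $b$- and $c$-steps increase $p$ and $q$, respectively. Block $i$ has the form $(3p,3q,p+q)$, and its $a$- and $b$-steps increase $p$ and $q$. Initially $p=q=s$ everywhere. Perform, in this order:

1. for $i<l<j$: $p$ from $s$ to $t$ and $q$ from $s$ to $2t$, giving $(3t,3t,6t)$; for $l=j$: $p$ from $s$ to $2t$ and $q$ from $s$ to $t$, giving $(3t,6t,3t)$;
2. in block $i$: first $q$ from $s$ to $t$, and finally $p$ from $s$ to $2t$, giving $(6t,3t,3t)$.

The other blocks already agree with (7). The step sizes are $t-s=s$ and $2t-s=3s$, positive multiples of $N!$. Private runs have length $3p$ or $3q$, always at least $3s\ge N$. It remains to check that each word to which a step is applied is $i$-pure; then Lemma 3 also keeps all words in $K_c$. Each such word lies in $V_i$, since $u_i$ and all the vectors $\delta^1$ do. It lies in no other $V_{i'}$: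

- For $i'<i$: $V_{i'}$ requires block $i'$ to be in $E_S$, but that block is $(3s,2s,3s)$, and $9s\ne5s$.
- For $i'>i$: $V_{i'}$ requires block $i$ to be in $E_P$. Before the last step that block is $(3s,3q,s+q)$ with $q\in\{s,t\}$. Membership in $E_P$ means $9q=4s+q$, that is, $2q=s$, which is false. $\square$

**Claim 2 (route from $u_j$).** From $u_j$ one reaches $w$ by steps of Lemma 3 relative to $j$, all words being in $K_c$, the last step being an $a$-step in block $i$ of size $2t-s$.

*Proof.* Relative to $j$, a block $l<j$ has the form $(3p,p+q,3q)$, and its $a$- and $c$-steps increase $p$ and $q$. Block $j$ has the form $(3p,3q,p+q)$, and its $a$- and $b$-steps increase $p$ and $q$. Initially $p=q=s$. Perform, in this order: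

1. for $i<l<j$: $p$ from $s$ to $t$ and $q$ from $s$ to $2t$, giving $(3t,3t,6t)$;
2. for $l=j$: $p$ from $s$ to $t$ and $q$ from $s$ to $2t$, giving $(3t,6t,3t)$;
3. for $l=i$: first $q$ from $s$ to $t$, and finally $p$ from $s$ to $2t$, giving $(6t,3t,3t)$.

The other blocks already agree with (7), and the sizes and lengths are fine as before. Each word to which a step is applied lies in $V_j$. It lies in no other $V_{j'}$:

- For $j'>j$: $V_{j'}$ needs block $j'=(2s,3s,3s)$ to be in $E_S$, but $9s\neq5s$.
- For $j'<i$: $V_{j'}$ needs block $j'=(3s,2s,3s)$ to be in $E_S$, but $9s\ne5s$.
- For $j'=i$: $V_i$ needs block $i$ to be in $E_S$. Before the last step that block is $(3s,s+q,3q)$ with $q\in\{s,t\}$. Membership means $9q=4s+q$, that is, $2q=s$, which is false.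
- For $i<j'<j$: $V_{j'}$ needs both block $j$ in $E_Q$ and block $j'$ in $E_S$. During phase 1, block $j$ is $(3s,3s,2s)$, which is not in $E_Q$, as $9s\ne5s$. During phases 2 and 3, block $j'$ is $(3t,3t,6t)$, which is not in $E_S$, as $18t\ne6t$. $\square$

### The two chains do not fit into one run

By the claims, $w\in K_c$. Let $T$ be the unique derivation tree of $w$ in $G_c$. Both routes speak about this same tree.

By the last step of the first route, an $a$-step in block $i$ relative to $i$ with vector $(3,0,1)$, the tree $T$ contains a chain with $\mathsf v=a^{3d}$ in the $a$-run of block $i$, $\mathsf y=c^{d}$ in the $c$-run of block $i$, and $md=2t-s$. By the last step of the second route, an $a$-step in block $i<j$ relative to $j$ with vector $(3,1,0)$, the tree $T$ contains a chain with $\mathsf v'=a^{3d'}$ in the same $a$-run, $\mathsf y'=b^{d'}$ in the $b$-run of block $i$, and $m'd'=2t-s$.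

Apply Lemma 2 with $A,B,C$ the $a$-, $b$- and $c$-run of block $i$. By (7), $|A|=6t$, so
$$6t>3dm+3d'm'=6(2t-s),$$
that is, $t<s$. This contradicts $t=2s$. Hence $L_n$ is not a union of $n-1$ unambiguous context-free languages. $\blacksquare$

## 5. From $L_n$ to $L$

**Proof of Theorem 2.** The language $L_n\subseteq(a^*b^*c^*)^n$ is bounded. It has a grammar of degree $\le2$, by Section 3 and Fact 2. By (6) it is a union of $n$ unambiguous languages, and by Section 4 it is not a union of $n-1$ of them. Since $n-1\ge1$, it is in particular not unambiguous, so the grammar of degree $\le2$ has degree exactly $2$. $\blacksquare$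

**Proof of Theorem 1.** Section 3 gives a grammar of degree 2. Suppose $L=M_1\cup\dots\cup M_k$ with unambiguous $M_c$ and $k\ge1$ (no pieces at all would give $\emptyset\ne L$). Put $n=k+1\ge2$. Then
$$L_n=L\cap R_n=\bigcup_{c=1}^k(M_c\cap R_n),$$
and each $M_c\cap R_n$ is unambiguous by Fact 2, because $R_n$ is regular. So $L_n$ is a union of $n-1$ unambiguous languages, contradicting Theorem 2. $\blacksquare$

## 6. All pairs $(\deg X,\operatorname{cov}X)$ of finite degree

We now prove Theorem 3.

**Step 1: no other pairs occur.** By (1), $\deg X\le\operatorname{cov}X$. For nonempty $X$, both $\deg X=1$ and $\operatorname{cov}X=1$ say that $X$ is unambiguous, so $\deg X=1\iff\operatorname{cov}X=1$. Hence a pair with $\deg X<\infty$ is $(1,1)$ or $(d,u)$ with $2\le d\le u\le\infty$.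

**Step 2: the pairs already in hand.** The pair $(1,1)$ is realized by $\{a\}$. For $2\le u<\infty$ the pair $(2,u)$ is realized by $L_u$: Theorem 2 gives $\operatorname{cov}L_u=u$ (a union of fewer than $u-1$ languages would also be one of $u-1$, by repetition), and $\deg L_u=2$ because $L_u$ has a grammar of degree $2$ and is not unambiguous. The pair $(2,\infty)$ is realized by $L$: Theorem 1 gives $\operatorname{cov}L=\infty$ and $\deg L\le2$, and $\deg L\ne1$ since $\operatorname{cov}L\neq1$. For $d\ge2$ the pair $(d,d)$ is realized by $D_d$, by Proposition 1.

**Step 3: combining two languages.** The purpose is to take the degree from one language and the cover number from another. Let $X,Y$ be nonempty context-free languages without the empty word, over disjoint alphabets $\Sigma_X,\Sigma_Y$. Then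
$$\deg(X\cup Y)=\max(\deg X,\deg Y),\qquad\operatorname{cov}(X\cup Y)=\max(\operatorname{cov}X,\operatorname{cov}Y). \tag{8}$$

For "$\ge$": $X=(X\cup Y)\cap\Sigma_X^+$. By Fact 2, a grammar of degree $\le k$ for $X\cup Y$ yields one for $X$, and a union of $k$ unambiguous languages equal to $X\cup Y$ yields one equal to $X$. The same holds for $Y$ with $\Sigma_Y^+$.

For "$\le$" in the first equation, we may assume that both degrees are finite. Rename the nonterminals of two best grammars apart and add a new start symbol that leads to the two old ones. No word is generated by both grammars, so each word keeps its number of trees.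

For "$\le$" in the second equation, we may assume that both cover numbers are finite; let $k$ be the larger. Write $X=\bigcup_{c\le k} M_c$ and $Y=\bigcup_{c\le k} M'_c$ with unambiguous $M_c,M_c'$, repeating members if needed. Then $X\cup Y=\bigcup_{c\le k}(M_c\cup M_c')$. Each $M_c\cup M'_c$ is unambiguous by the construction just used, since $M_c\subseteq\Sigma_X^+$ and $M'_c\subseteq\Sigma_Y^+$ are disjoint.

**Step 4: the general pair.** Let $d\ge2$. The alphabets $\{e_0,\dots,e_d\}$ and $\{a,b,c\}$ are disjoint, and none of $D_d,L_u,L$ contains the empty word. For $d\le u<\infty$, (8) gives
$$\deg(D_d\cup L_u)=\max(d,2)=d,\qquad\operatorname{cov}(D_d\cup L_u)=\max(d,u)=u,$$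
and similarly $D_d\cup L$ realizes $(d,\infty)$.

**Step 5: boundedness.** For $u<\infty$ the examples are bounded. The language $\{a\}$ is a subset of $a^*$. Further, $L_u\subseteq(a^*b^*c^*)^u$ and $D_d\subseteq e_0^*\cdots e_d^*$. A union of two bounded languages is bounded: if $X\subseteq w_1^*\cdots w_m^*$ and $Y\subseteq y_1^*\cdots y_r^*$, then $X\cup Y\subseteq w_1^*\cdots w_m^*y_1^*\cdots y_r^*$. Finally, by the known result quoted in Section 2, a bounded language of finite degree has finite cover number, so the pairs with $u=\infty$ are not realized by bounded languages. $\blacksquare$
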